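
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Resolvable group divisible designs of arbitrary index with large groups}


\begin{abstract}
A resolvable group divisible design $\mathrm{RGDD}_\lambda(g^u,k)$ has $u$ groups of size $g$ and blocks of size $k$. Any two points from distinct groups lie in exactly $\lambda$ blocks, and the blocks are partitioned into parallel classes. Counting shows that $k\mid gu$ and $(k-1)\mid \lambda g(u-1)$ are necessary. We prove that for fixed $u\ge k\ge 2$ and $\lambda\ge1$ these conditions are sufficient for all large $g$, as had been conjectured. A refinement of the argument gives designs in which any two blocks meet in at most two points, and designs with a prescribed hole of size up to a constant fraction of $g$.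
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{group divisible design} (GDD) of index $\lambda$ consists of a finite set $V$ of points, a partition of $V$ into subsets called \emph{groups}, and a multiset of subsets of $V$ called \emph{blocks}, such that a group and a block share at most one point and any two points from distinct groups lie together in exactly $\lambda$ blocks. If there are $u$ groups, all of size $g$, the \emph{type} is $g^u$. If moreover all blocks have size $k$, we write $\mathrm{GDD}_\lambda(g^u,k)$. A \emph{parallel class} is a set of blocks partitioning $V$. If the blocks can be partitioned into parallel classes, the design is \emph{resolvable}, and we write $\mathrm{RGDD}_\lambda(g^u,k)$.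

A parallel class consists of $gu/k$ blocks. A fixed point has $g(u-1)$ points outside its group, each joined to it $\lambda$ times, and each block through it uses up $k-1$ of these joins. So it lies in $\lambda g(u-1)/(k-1)$ blocks, and this is the number of parallel classes. Hence an $\mathrm{RGDD}_\lambda(g^u,k)$ can exist only if
\begin{equation}\label{eq:nec}
gu\equiv 0 \pmod k,\qquad \lambda g(u-1)\equiv 0\pmod{k-1}.
\end{equation}
We call a positive integer $g$ \emph{admissible} if it satisfies \eqref{eq:nec}.

Two simple cases show what is being asked. For $k=2$ one wants to decompose the $\lambda$-fold complete multipartite graph, with $u$ parts of size $g$, into perfect matchings, and \eqref{eq:nec} says that $gu$ is even. For $u=k$ every block meets every group and \eqref{eq:nec} is no restriction at all; when also $\lambda=1$ one is asking for a resolvable transversal design. In general \eqref{eq:nec} collects the evident arithmetic obstructions. It is not sufficient for every $g$: for $(u,k,\lambda)=(6,3,2)$ every $g\ge1$ is admissible, but we shall see in Section~\ref{sec:example} that $g=1$ is impossible. The natural guess is that such failures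 are confined to small $g$. For $\lambda=1$ it is known that for fixed $u\ge k\ge 2$ the conditions are sufficient for all sufficiently large $g$, and the same was conjectured for every $\lambda$ in \cite{RGDD}. We prove this conjecture.

\begin{theorem}\label{thm:A}
Let $u\ge k\ge 2$ and $\lambda\ge1$. For all sufficiently large $g$ with $k\mid gu$ and $(k-1)\mid\lambda g(u-1)$, an $\mathrm{RGDD}_\lambda(g^u,k)$ exists.
\end{theorem}

The proof does not use the known case $\lambda=1$, which is reproved along the way. It yields more. Let $[u]=\{1,\dots,u\}$. For $0\le h<g$, an \emph{incomplete} $\mathrm{RGDD}_\lambda((g;h)^u,k)$ is a collection of $k$-subsets (blocks) of $[u]\times X$, where $|X|=g$, together with a set $H\subset X$ with $|H|=h$, such that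
\begin{itemize}
\item each block meets each $\{i\}\times X$ in at most one point;
\item two points $(i,x),(j,y)$ with $i\ne j$ lie together in exactly $\lambda$ blocks if $x,y$ are not both in $H$, and in no block if both are in $H$;
\item the blocks are partitioned into classes, each of which is a partition of $[u]\times X$ (a \emph{full} class) or of $[u]\times(X\setminus H)$ (a \emph{partial} class).
\end{itemize}
For $h=0$ this is an $\mathrm{RGDD}_\lambda(g^u,k)$. Members of a block collection are counted with multiplicity: a repeated block gives two distinct members that share all $k$ points.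

\begin{theorem}\label{thm:B}
Given $u\ge k\ge2$ and $\lambda\ge1$, there is $c=c(u,k,\lambda)$ such that for all $h\ge0$ and $g\ge c(h+1)$ the following holds. An incomplete $\mathrm{RGDD}_\lambda((g;h)^u,k)$ exists if and only if
\[
gu\equiv hu\equiv 0\pmod k,\qquad \lambda g(u-1)\equiv\lambda h(u-1)\equiv0\pmod{k-1}.
\]
Moreover, it can be chosen so that any two distinct members of the block collection meet in at most two points.
\end{theorem}

Consequences for repeated blocks and for subdesigns are stated in Corollary~\ref{cor:conseq}.

\medskip
\noindent\textbf{How the proof goes.} Resolvability becomes a covering condition once each block is enlarged by a label naming its parallel class: every point must meet every label exactly once. Let $g_0$ be the smallest admissible value. We do not look for a design of type $g_0^u$, which may fail to exist, but for an \emph{$e$-fold} one, in which every covering requirement is multiplied by $e$. Such families exist for every large $e$ (Lemma~\ref{lem:base}), and this is where \eqref{eq:nec} enters. The factor $e$ is then traded for size. Over a field of order $p^n$, with $e$ a power of $p$, an additive subgroup of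 index $e$ absorbs it, and we get designs with $g=g_0p^n$ for all large $n$ (Lemma~\ref{lem:lift}). Over $\mathbb F_Q$ with $Q\equiv1\pmod e$, a multiplicative subgroup of index $e$ absorbs it, and we get designs with holes, called frames (Lemma~\ref{lem:frames}). Frames allow us to add group sizes, and the two kinds of object together reach every large multiple of $g_0$. For Theorem~\ref{thm:B} we leave one hole of a frame unfilled. Both trades depend on a coloring of the $e$-fold family, and a random choice of it keeps the intersections of blocks small.

\section{A small case: $u=6$, $k=3$, $\lambda=2$}\label{sec:example}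

Here \eqref{eq:nec} reads $3\mid 6g$ and $2\mid 10g$, so every $g$ is admissible and $g_0=1$.

\medskip
\noindent\textbf{Type $1^6$ does not exist.} An $\mathrm{RGDD}_2(1^6,3)$ would consist of triples in a $6$-set, forming five parallel classes, each a splitting of the six points into two complementary triples, such that any two points are together in exactly two of the five splittings. Fix three points. A splitting keeps together either all three pairs among them or exactly one. If $x$ splittings keep all three together, then $3x+(5-x)=3\cdot 2$, that is, $2x=1$, which is impossible.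

\medskip
\noindent\textbf{A twofold version does exist.} Take all ten splittings of $[6]$ into two triples. A pair of points is together in four of them, twice the required number. Take five labels and give each label to two of the splittings. Let $\mathcal A$ be the family of the $20$ sets $S\cup\{w\}$, where $S$ is a triple and $w$ the label of its splitting. A pair $ab$ of points lies in $4=2\cdot 2$ members of $\mathcal A$, and a point and a label lie together in $2=2\cdot 1$ members. Every requirement is met twice over.

\medskip
\noindent\textbf{Trading the factor $2$ for size.} Let $F=\mathbb F_{2^n}$, let $\mathrm{Tr}:F\to\mathbb F_2$ be the trace, and let $U=\ker\mathrm{Tr}$, a subgroup of index $2$. Let $T$ consist of the six points and the five labels. For each pair $x,y$ that occurs in members of $\mathcal A$, color half of the members $B$ containing it with $c_{xy}(B)=0$ and the other half with $c_{xy}(B)=1$. Suppose that we have distinct elements $\omega_x\in F$ $(x\in T)$ and elements $v_B(x)\in F$ $(x\in B\in\mathcal A)$ with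
\begin{equation}\label{eq:toy}
\mathrm{Tr}\Big(\frac{v_B(x)-v_B(y)}{\omega_x-\omega_y}\Big)=c_{xy}(B)\qquad\text{for all distinct }x,y\in B .
\end{equation}
On $T\times F$ take the sets $\{(x,\;v_B(x)+\omega_xz+r):x\in B\}$ for $B\in\mathcal A$, $z\in U$, $r\in F$. Let $x,y$ be two points of $[6]$, or a point and a label. Which of the sets contain $(x,s)$ and $(y,s')$? Subtracting the two equations $v_B(x)+\omega_xz+r=s$ and $v_B(y)+\omega_yz+r=s'$ gives
\[
z=\frac{s-s'}{\omega_x-\omega_y}-\frac{v_B(x)-v_B(y)}{\omega_x-\omega_y},
\]
after which $r$ is determined. This $z$ is in $U$ exactly when $c_{xy}(B)=\mathrm{Tr}\big((s-s')/(\omega_x-\omega_y)\big)$. So precisely one of the two color classes of members contributes, each of its members once: two members for a pair of points, one member for a point and a label. The factor $2$ has disappeared. Now delete the labels. Points $(a,s),(b,s')$ with $a\neq b$ in $[6]$ lie in exactly two of the remaining triples. For a fixed label $w$ and $s\in F$, the triples coming from sets containing $(w,s)$ cover each point of $[6]\times F$ once. So we have an $\mathrm{RGDD}_2((2^n)^6,3)$.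

It remains to satisfy \eqref{eq:toy}. Choose the $\omega_x$ one at a time and then, for each $B$, the $v_B(x)$ one at a time. At each step the conditions on the new $v_B(x)$ prescribe the values of several functionals $v\mapsto\mathrm{Tr}(v/(\omega_x-\omega_y))$, and they can be met if the elements $1/(\omega_x-\omega_y)$, for the $y$ preceding $x$, are linearly independent over $\mathbb F_2$. For $n$ large, generic $\omega_x$ have this property; the count is in the proof of Lemma~\ref{lem:lift}.

\medskip
\noindent\textbf{What is missing.} The subgroup $U$ must have index $e$ in $F$, so in characteristic $p$ we need $e$ to be a power of $p$. Taking several copies of the symmetric family above gives only even $e$. We shall need powers of two different primes, and we shall show that $e$-fold families exist for \emph{all} large $e$. This is the subject of the next section. Afterwards we must still get from the sparse values $g_0p^n$ to all large admissible $g$.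

\section{The $e$-fold families}\label{sec:base}

Fix $u\ge k\ge2$ and $\lambda\ge1$ for the rest of the paper. The integers $g$ satisfying \eqref{eq:nec} form a subgroup $g_0\mathbb Z$ of $\mathbb Z$, where $g_0\ge1$ since $k(k-1)$ is in it. Put
\[
r_0=\frac{\lambda g_0(u-1)}{k-1},
\]
a positive integer, the number of parallel classes in a design of type $g_0^u$ if there is one. If $u=k$, then $g_0=1$ and $r_0=\lambda$.

Let $P=[u]\times[g_0]$, with groups $\{i\}\times[g_0]$, let $W$ be a set of $r_0$ \emph{labels} disjoint from $P$, and let $T=P\cup W$. Two elements $x,y$ of $T$ are \emph{adjacent} if they are points of $P$ in different groups, in which case we put $m(xy)=\lambda$, or if one is in $P$ and the other in $W$, in which case we put $m(xy)=1$. Let $E_1$ and $E_2$ be the sets of adjacent pairs of the two kinds, and $E=E_1\cup E_2$. A \emph{$k$-set} is a set of $k$ points of $P$ in distinct groups. If $S$ is a $k$-set and $w\in W$, any two elements of $S\cup\{w\}$ are adjacent.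

\begin{definition}
A \emph{base family of multiplicity $e$} is a finite family, repetitions allowed, of sets $S\cup\{w\}$ with $S$ a $k$-set and $w\in W$, such that each adjacent pair $xy$ is contained in exactly $e\,m(xy)$ members.
\end{definition}

A base family of multiplicity $1$ is the same as an $\mathrm{RGDD}_\lambda(g_0^u,k)$ with its parallel classes labeled by $W$, so for $(u,k,\lambda)=(6,3,2)$ there is none.

\begin{lemma}\label{lem:base}
There is $e_0$ such that for every $e\ge e_0$ there is a base family of multiplicity $e$.
\end{lemma}

\begin{proof}
Let $v_{S,w}\in\mathbb Z^E$ be the indicator vector of the set of pairs inside $S\cup\{w\}$, and let $\tau=(m(xy))_{xy\in E}$. We must write $e\tau$ as a nonnegative integer combination of the $v_{S,w}$. We show that some positive multiple of $\tau$ is a combination with all coefficients positive, that $\tau$ is an integer combination with coefficients of any sign, and then mix the two.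

\medskip
\noindent\emph{(a) The positive combination.} Let $\Sigma$ be the sum of all $v_{S,w}$, and let $M$ be their number. Permutations of $P$ preserving the partition into groups, together with permutations of $W$, act transitively on $E_1$ and on $E_2$. So $\Sigma$ has a constant value $\mu_1$ on $E_1$ and a constant value $\mu_2$ on $E_2$, and both are positive integers since $u\ge k\ge2$. Each $S\cup\{w\}$ contains $\binom k2$ pairs from $E_1$ and $k$ from $E_2$, so $\mu_1|E_1|=M\binom k2$ and $\mu_2|E_2|=Mk$. Hence
\[
\frac{\mu_1}{\mu_2}=\frac{k-1}{2}\cdot\frac{|E_2|}{|E_1|}=\frac{k-1}2\cdot\frac{g_0ur_0}{g_0^2u(u-1)/2}=\frac{(k-1)r_0}{g_0(u-1)}=\lambda ,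
\]
that is, $\mu_2\tau=\Sigma$.

\medskip
\noindent\emph{(b) The integer combination.} Let $\Lambda\subset\mathbb Z^E$ be the lattice generated by the $v_{S,w}$. We claim $\tau\in\Lambda$. If $u=k$, then $g_0=1$, the only $k$-set is $P$, and $\tau=\sum_{w}v_{P,w}$, since $|W|=\lambda$. Let $u\ge k+1$. The group $\mathbb Z^E/\Lambda$ is a direct sum of finitely many cyclic groups, so every nonzero element of it is mapped to a nonzero element by some homomorphism to $\mathbb R/\mathbb Z$. It therefore suffices to show $f(\tau)=0$ for every homomorphism $f:\mathbb Z^E\to\mathbb R/\mathbb Z$ that vanishes on $\Lambda$. Write $\varphi(ab)$ and $\psi_w(a)$ for the values of $f$ on the unit vectors of $ab\in E_1$ and $aw\in E_2$. Vanishing on $\Lambda$ means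
\begin{equation}\label{eq:van}
\sum_{\{a,b\}\subset S}\varphi(ab)+\sum_{a\in S}\psi_w(a)=0\qquad\text{for all $k$-sets }S\text{ and all }w\in W.
\end{equation}
The plan is to use \eqref{eq:van} to determine the shape of $\varphi$ and $\psi_w$, first within groups, then between groups, until $f(\tau)$ can be evaluated. Since values are in $\mathbb R/\mathbb Z$, we may multiply by integers but not divide.

\smallskip
\noindent\emph{Within groups.} Let $a,a'$ be in the same group and let $b,b'$ be outside it. Since $u-3\ge k-2$, there is a set $R$ of $k-2$ points in distinct groups avoiding the groups of $a$, $b$ and $b'$. Take \eqref{eq:van} for $R\cup\{a,b\}$ minus that for $R\cup\{a',b\}$ minus that for $R\cup\{a,b'\}$ plus that for $R\cup\{a',b'\}$, all with the same $w$. What remains is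
\[
\varphi(ab)-\varphi(a'b)=\varphi(ab')-\varphi(a'b').
\]
Fix a point $o_i$ in each group $i$ and put $c_{ij}=\varphi(o_io_j)$. For $a$ in group $i$, the difference $\gamma(a):=\varphi(ab)-\varphi(o_ib)$ does not depend on the point $b$ outside group $i$. Replacing $a$ by $o_i$ and then $b$ by $o_j$, we get
\[
\varphi(ab)=c_{ij}+\gamma(a)+\gamma(b)\qquad(a\text{ in group }i,\ b\text{ in group }j,\ i\ne j).
\]
Put $\theta_w(a)=(k-1)\gamma(a)+\psi_w(a)$. Each point of $S$ is in $k-1$ pairs of $S$, so \eqref{eq:van} becomes $\sum_{a\in S}\theta_w(a)+\sum_{\{i,j\}\subset I}c_{ij}=0$, where $I$ is the set of groups met by $S$. Changing one point of $S$ within its group leaves $I$ unchanged, so $\theta_w(a)$ depends only on the group $i$ of $a$. We write it $\theta_w(i)$. Then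
\begin{equation}\label{eq:groups}
\sum_{i\in I}\theta_w(i)+\sum_{\{i,j\}\subset I}c_{ij}=0\qquad\text{for all }I\subset[u]\text{ with }|I|=k,\ w\in W.
\end{equation}
Let $C=\sum_{i<j}c_{ij}$ and $\Theta_w=\sum_{i}\theta_w(i)$. A point $a$ is in $g_0(u-1)$ pairs of $E_1$, so
\begin{align}
f(\tau)&=\lambda\sum_{ab\in E_1}\varphi(ab)+\sum_{w}\sum_{a\in P}\psi_w(a)\notag\\
&=\lambda g_0^2C+\lambda g_0(u-1)\sum_a\gamma(a)+\sum_w\Big(g_0\Theta_w-(k-1)\sum_a\gamma(a)\Big)
=\lambda g_0^2C+g_0\sum_w\Theta_w,\label{eq:ft}
\end{align}
because $|W|=r_0$ and $r_0(k-1)=\lambda g_0(u-1)$. What remains involves only the $u$ groups.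

\smallskip
\noindent\emph{Between groups, $u=k+1$.} Here $\gcd(k,u)=1$, so $k\mid g_0u$ gives $k\mid g_0$. Put $C_l=\sum_{j\ne l}c_{lj}$. Equation \eqref{eq:groups} for $I=[u]\setminus\{l\}$ reads $\Theta_w-\theta_w(l)+C-C_l=0$. Summing over $l\in[u]$ and using $\sum_lC_l=2C$ we get $(u-1)\Theta_w+(u-2)C=0$, that is, $k\Theta_w=-(k-1)C$. As $g_0/k$ is an integer,
\[
f(\tau)=\lambda g_0^2C+\frac{g_0}k\sum_wk\Theta_w=\lambda g_0^2C-\frac{g_0}k\,r_0(k-1)\,C=0,
\]
since $r_0(k-1)=\lambda g_0k$.

\smallskip
\noindent\emph{Between groups, $u\ge k+2$.} Now $u\ge4$. For distinct $i,i',j,j'$ choose a set $R$ of $k-2$ further indices, which is possible since $u-4\ge k-2$. The same alternating sum, of \eqref{eq:groups} over $R\cup\{i,j\}$, $R\cup\{i',j\}$, $R\cup\{i,j'\}$, $R\cup\{i',j'\}$, gives $c_{ij}-c_{i'j}=c_{ij'}-c_{i'j'}$. So $\delta(i,i'):=c_{ij}-c_{i'j}$ does not depend on $j\notin\{i,i'\}$. Clearly $\delta(i',i)=-\delta(i,i')$. Since $u\ge4$, for distinct $i,i',i''$ there is $j$ different from all three, and therefore $\delta(i,i')+\delta(i',i'')=\delta(i,i'')$. Put $\delta_1=0$ and $\delta_i=\delta(i,1)$ for $i\ne1$. Then $\delta(i,i')=\delta_i-\delta_{i'}$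 for all $i\ne i'$, so $c_{ij}-\delta_i-\delta_j$ does not change when one index is replaced by another. Hence it is a constant $\kappa$, and
\[
c_{ij}=\kappa+\delta_i+\delta_j\qquad(i\neq j).
\]
For $i\ne1$ choose $I$ with $|I|=k$, $i\in I$, $1\notin I$. Subtracting \eqref{eq:groups} for $(I\setminus\{i\})\cup\{1\}$ from that for $I$ gives $\theta_w(i)-\theta_w(1)+(k-1)\delta_i=0$. Substituting $\theta_w(i)=\theta_w(1)-(k-1)\delta_i$ in \eqref{eq:groups}, the $\delta$'s cancel and
\begin{equation}\label{eq:kappa}
k\,\theta_w(1)=-\tbinom k2\kappa .
\end{equation}
With $\Delta=\sum_i\delta_i$ we have $C=\binom u2\kappa+(u-1)\Delta$ and $\Theta_w=u\theta_w(1)-(k-1)\Delta$. Inserting this in \eqref{eq:ft}, the coefficient of $\Delta$ is $\lambda g_0^2(u-1)-g_0r_0(k-1)=0$, so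
\[
f(\tau)=\lambda g_0^2\tbinom u2\kappa+\sum_wg_0u\,\theta_w(1).
\]
We know only $k\theta_w(1)$, and here the condition $k\mid g_0u$ is needed. Write $g_0u=kq$ with $q\in\mathbb Z$. By \eqref{eq:kappa}, $g_0u\,\theta_w(1)=q\cdot k\theta_w(1)=-q\binom k2\kappa$. Summing over the $r_0$ labels gives $-r_0q\binom k2\kappa$, where
\[
r_0\,q\tbinom k2=\tfrac12(qk)\,r_0(k-1)=\tfrac12\,g_0u\cdot\lambda g_0(u-1)=\lambda g_0^2\tbinom u2 .
\]
Hence $f(\tau)=0$, and $\tau\in\Lambda$ in all cases.

\medskip
\noindent\emph{(c) Mixing.} Number the generators $v_{S,w}$ as $v_1,\dots,v_M$. By (b), $\tau=\sum z_iv_i$ with $z_i\in\mathbb Z$. By (a), $\mu_2\tau=\sum v_i$. For $e=\mu_2s+\rho$ with $0\le\rho<\mu_2$ we get $e\tau=\sum(s+\rho z_i)v_i$, and the coefficients are nonnegative as soon as $s\ge \mu_2\max_i|z_i|$, hence for all large $e$.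
\end{proof}

For the two constructions below we distribute the members through each pair among $e$ colors, as in Section~\ref{sec:example}.

\begin{definition}
Let $\mathcal A$ be a base family of multiplicity $e$ and $\Gamma$ a set of $e$ colors. A \emph{balanced coloring} of $\mathcal A$ by $\Gamma$ consists of a map $c_{xy}=c_{yx}:\{B\in\mathcal A:x,y\in B\}\to\Gamma$ for each adjacent pair $xy$, taking every value exactly $m(xy)$ times.
\end{definition}

Balanced colorings exist, since $e\,m(xy)$ members contain $x$ and $y$, and the maps for different pairs can be chosen independently. Repeated members of $\mathcal A$ are colored separately.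

\section{Lifting: group sizes $g_0p^n$}

Let $\mathcal R$ be the set of all $g\ge1$ for which an $\mathrm{RGDD}_\lambda(g^u,k)$ exists.

\begin{lemma}\label{lem:lift}
For every prime $p$ we have $g_0p^n\in\mathcal R$ for all large $n$.
\end{lemma}

\begin{proof}
Choose $d\ge1$ with $e:=p^d\ge e_0$, a base family $\mathcal A$ of multiplicity $e$, and a balanced coloring $(c_{xy})$ of $\mathcal A$ by $\mathbb F_p^d$. For $n\ge d$ let $F=\mathbb F_{p^n}$, and let $\mathrm{Tr}:F\to\mathbb F_p$ be the trace; recall that the bilinear form $\mathrm{Tr}(xy)$ is nondegenerate. Let $\beta_1,\dots,\beta_d\in F$ be linearly independent over $\mathbb F_p$, and let $D$ be their span. Put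
\[
\pi:F\to\mathbb F_p^d,\qquad \pi(z)=(\mathrm{Tr}(\beta_1z),\dots,\mathrm{Tr}(\beta_dz)),\qquad U=\ker\pi .
\]
Number the elements of $T$ as $x_1,\dots,x_N$.

\medskip
\noindent\emph{Claim.} For large $n$ there are distinct $\omega_1,\dots,\omega_N\in F$ such that for each $j\ge2$ the map $F\to(\mathbb F_p^d)^{j-1}$, $v\mapsto\big(\pi(v/(\omega_j-\omega_i))\big)_{i<j}$, is onto.

\smallskip
The coordinates of this linear map are the functionals $v\mapsto\mathrm{Tr}\big(v\,\beta_l/(\omega_j-\omega_i)\big)$. The map is onto if and only if they are linearly independent, which by nondegeneracy means that the elements $\beta_l/(\omega_j-\omega_i)$ $(i<j,\ l\le d)$ are linearly independent over $\mathbb F_p$. Collecting terms with the same $i$, this says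
\[
\sum_{i<j}\frac{d_i}{\omega_j-\omega_i}\ne0\qquad\text{for all }(d_i)_{i<j}\in D^{j-1}\setminus\{0\}.
\]
Choose $\omega_1$ arbitrarily, let $j\ge2$, and suppose distinct $\omega_1,\dots,\omega_{j-1}$ have been chosen. For a nonzero tuple $(d_i)$ the polynomial $\sum_{i<j}d_i\prod_{l<j,\,l\ne i}(X-\omega_l)$ is nonzero, as one sees by evaluating it at an $\omega_i$ with $d_i\ne0$. It has degree at most $j-2$, so it has at most $j-2$ roots. Thus at most $(j-2)p^{d(j-1)}+(j-1)$ values of $\omega_j$ are forbidden, including those already used. For $n$ large this is less than $p^n$ whenever $2\le j\le N$. This proves the claim. From now on we write $\omega_x$ for $\omega_i$ when $x=x_i$.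

\medskip
\noindent\emph{The sets.} For each $B\in\mathcal A$ choose elements $v_B(x)\in F$ $(x\in B)$ such that
\begin{equation}\label{eq:v}
\pi\Big(\frac{v_B(x)-v_B(y)}{\omega_x-\omega_y}\Big)=c_{xy}(B)\qquad\text{for all distinct }x,y\in B.
\end{equation}
This is possible: we choose the $v_B(x)$ in the order of $T$, and at $x=x_j$ the conditions prescribe $\pi(v_B(x_j)/(\omega_j-\omega_i))$ for certain $i<j$, which the claim allows. (The quotient in \eqref{eq:v} is symmetric in $x$ and $y$.) On $T\times F$ take the sets
\begin{equation}\label{eq:lifted}
\{(x,\;v_B(x)+\omega_xz+r):x\in B\},\qquad B\in\mathcal A,\ z\in U,\ r\in F.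
\end{equation}

\medskip
\noindent\emph{The count.} Let $x,y$ be adjacent and $s,s'\in F$. The set given by $(B,z,r)$ contains $(x,s)$ and $(y,s')$ if and only if $x,y\in B$,
\[
z=\frac{s-s'}{\omega_x-\omega_y}-\frac{v_B(x)-v_B(y)}{\omega_x-\omega_y},
\]
and $r=s-v_B(x)-\omega_xz$. By \eqref{eq:v}, this $z$ is in $U$ if and only if
\begin{equation}\label{eq:match}
c_{xy}(B)=\pi\Big(\frac{s-s'}{\omega_x-\omega_y}\Big),
\end{equation}
which is true for exactly $m(xy)$ members $B$. So $(x,s)$ and $(y,s')$ lie together in exactly $m(xy)$ of the sets \eqref{eq:lifted}.

Each set \eqref{eq:lifted} contains exactly one element of $W\times F$. Delete it. What remains are $k$-subsets of $P\times F$. They meet each group $\{i\}\times[g_0]\times F$ at most once. Any two points $(x,s),(y,s')$ from distinct groups have $x,y$ adjacent, so they are covered exactly $\lambda$ times. For $(w,s)\in W\times F$, the blocks coming from sets that contain $(w,s)$ contain each point of $P\times F$ exactly once, because $m(aw)=1$ for $a\in P$. So they form a parallel class, and each block is in exactly one of these classes. This is an $\mathrm{RGDD}_\lambda((g_0p^n)^u,k)$.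
\end{proof}

\section{Frames: adding group sizes}

Lemma~\ref{lem:lift} gives only a sparse set of values. To reach the others we add group sizes, by means of designs with several holes into which known designs are inserted.

\begin{definition}
Let $n\ge2$ and $X=X_1\sqcup\dots\sqcup X_n$ with $|X_l|=h_l\in g_0\mathbb Z_{>0}$. A \emph{frame of type $(h_1,\dots,h_n)$} with holes $X_1,\dots,X_n$ is a collection of $k$-subsets (blocks) of $[u]\times X$ such that
\begin{itemize}
\item each block meets each $\{i\}\times X$ and each $[u]\times X_l$ in at most one point;
\item two points $(i,x),(j,y)$ with $i\ne j$ and $x,y$ in different holes lie together in exactly $\lambda$ blocks;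
\item the blocks are partitioned into classes, each of which is a partition of $[u]\times(X\setminus X_l)$ for some $l$ (the class \emph{misses} $X_l$), and exactly $\lambda h_l(u-1)/(k-1)$ classes miss $X_l$, for each $l$.
\end{itemize}
If all $h_l$ are equal to $h$ we write $h^n$ for the type.
\end{definition}

The number of classes missing $X_l$ is the number of parallel classes of an $\mathrm{RGDD}_\lambda(h_l^u,k)$. It is an integer because $g_0\mid h_l$; for $h_l=g_0$ it is $r_0$.

\begin{lemma}[Filling]\label{lem:fill}
If a frame of type $(h_1,\dots,h_n)$ exists and $h_1,\dots,h_n\in\mathcal R$, then $h_1+\dots+h_n\in\mathcal R$.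
\end{lemma}

\begin{proof}
Add to the frame, for each $l$, an $\mathrm{RGDD}_\lambda(h_l^u,k)$ on $[u]\times X_l$ with groups $\{i\}\times X_l$. Pairs from distinct groups over the same hole are now covered $\lambda$ times by the added blocks, and by no frame block. Match the parallel classes of the added design on $[u]\times X_l$ with the equally many classes of the frame that miss $X_l$. The union of two matched classes is a partition of $[u]\times X$.
\end{proof}

\begin{lemma}[Weighting]\label{lem:weight}
Let $Y$ be the point set of a GDD of index $1$ with $n\ge2$ nonempty groups $G_1,\dots,G_n$ and block collection $\mathcal C$. Suppose that every $A\in\mathcal C$ has at least two points and that there is a frame of type $g_0^{|A|}$. Then there is a frame of type $(g_0|G_1|,\dots,g_0|G_n|)$.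
\end{lemma}

\begin{proof}
Let $X=Y\times[g_0]$, with holes $G_l\times[g_0]$. For each $A\in\mathcal C$ place a frame of type $g_0^{|A|}$ on $[u]\times A\times[g_0]$ with holes $\{a\}\times[g_0]$ $(a\in A)$, and let $\mathcal P_{A,a,1},\dots,\mathcal P_{A,a,r_0}$ be its classes missing $\{a\}\times[g_0]$. We show that the blocks of all these frames together form the desired frame.

A block from the frame on $A$ meets each $\{i\}\times X$ at most once. It also meets each new hole at most once, because it has at most one point over each $a\in A$ and $A$ meets each $G_l$ in at most one point. Let two points of $[u]\times X$ have different first coordinates and lie over points $a,b$ of $Y$ in different groups. Exactly one $A\in\mathcal C$ contains $a$ and $b$, and its frame covers the pair $\lambda$ times. Finally, for $a\in G_l$ and $1\le i\le r_0$ form the class $\bigcup_{A\ni a}\mathcal P_{A,a,i}$. The sets $A\setminus\{a\}$ with $a\in A\in\mathcal C$ partition $Y\setminus G_l$, so this class is a partition of $[u]\times(Y\setminus G_l)\times[g_0]$. Every block is in exactly one such class, and the hole $G_l\times[g_0]$ is missed by $r_0|G_l|=\lambda g_0|G_l|(u-1)/(k-1)$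 classes.
\end{proof}

To produce frames of type $g_0^n$ and suitable GDDs we use published results. A \emph{transversal design} $TD(s,m)$ is a $\mathrm{GDD}_1(m^s,s)$; each of its blocks meets every group. Deleting one group of a $TD(k+1,m)$ gives a resolvable $TD(k,m)$ with $m$ parallel classes, one from the blocks through each deleted point. A \emph{pairwise balanced design} $PBD(v,K)$ is a set of $v$ points with blocks whose sizes are in $K$ such that any two points lie in exactly one block; it is a GDD of index $1$ with groups of size $1$.

\begin{fact}[Chowla, Erd\H os and Straus \cite{CES}]\label{fact:td}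
For each fixed $s$, a $TD(s,m)$ exists for all large $m$.
\end{fact}

\begin{fact}[Wilson \cite{W75}]\label{fact:pbd}
Let $K$ be a finite set of integers $\ge2$, $\alpha=\gcd\{q-1:q\in K\}$ and $\beta=\gcd\{q(q-1):q\in K\}$. Then a $PBD(v,K)$ exists for all large $v$ with $\alpha\mid v-1$ and $\beta\mid v(v-1)$.
\end{fact}

\begin{fact}[Wilson \cite{W72}]\label{fact:coset}
Let $e,s$ be fixed, let $Q\equiv1\pmod e$ be a sufficiently large prime power, and let $C_0\le\mathbb F_Q^*$ be the subgroup of index $e$. For any assignment of a coset $C_{ij}$ of $C_0$ to each pair $i<j$ in $[s]$, there are $\eta_1,\dots,\eta_s\in\mathbb F_Q$ with $\eta_j-\eta_i\in C_{ij}$ for all $i<j$.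
\end{fact}

\begin{proof}[Derivation of Fact~\ref{fact:coset} from Weil's bound]
Choose $\eta_1$ arbitrarily and then $\eta_2,\eta_3,\dots$ in turn. Suppose $\eta_1,\dots,\eta_j$ are chosen $(j\ge1)$; they are distinct, because their differences lie in cosets of $C_0$. Let $\gamma_i\in C_{i,j+1}$. Let $\chi$ be a multiplicative character of order $e$, with $\chi(0)=0$; its kernel in $\mathbb F_Q^*$ is $C_0$. The number of admissible $\eta_{j+1}$ is
\[
\sum_{\eta\ne\eta_1,\dots,\eta_j}\ \prod_{i=1}^j\Big(\frac1e\sum_{a=0}^{e-1}\chi^a\Big(\frac{\eta-\eta_i}{\gamma_i}\Big)\Big).
\]
Expand the product. The term with all exponents $a_i=0$ contributes $e^{-j}(Q-j)$. For any other choice of exponents let $f=\prod_{a_i>0}(X-\eta_i)^{a_i}$, with $d\ge1$ distinct roots. Since $0<a_i<e$ in this product, $f$ is not a constant multiple of an $e$-th power, so Weil's bound gives $|\sum_{\eta\in\mathbb F_Q}\chi(f(\eta))|\le(d-1)\sqrt Q$. The sum we need leaves out $\eta_1,\dots,\eta_j$; here $\chi(f(\eta_i))=0$ if $a_i>0$, and there are $j-d$ indices with $a_i=0$. So the term is at most $e^{-j}\big((j-1)\sqrt Q+j\big)$ in absolute value. There are fewer than $e^j$ such terms,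 so the number of admissible $\eta_{j+1}$ is at least $e^{-j}(Q-j)-(j-1)\sqrt Q-j$, which is positive for large $Q$.
\end{proof}

\begin{lemma}\label{lem:frames}
There is $N_0\ge2$ such that frames of type $g_0^n$ exist for all $n\ge N_0$.
\end{lemma}

\begin{proof}
\emph{(a) Prime powers.} Let $e\ge e_0$ and let $Q\equiv1\pmod e$ be a sufficiently large prime power. We construct a frame of type $g_0^Q$. The idea is that of Lemma~\ref{lem:lift}, with the additive subgroup $U$ replaced by the subgroup $C_0\le\mathbb F_Q^*$ of index $e$. Let $\mathcal A$ be a base family of multiplicity $e$ with a balanced coloring $(c_{xy})$ by the set $\mathbb F_Q^*/C_0$ of cosets. Fix an ordering of $T$. By Fact~\ref{fact:coset} with $s=k+1$, for each $B\in\mathcal A$ there are $\eta_B(x)\in\mathbb F_Q$ $(x\in B)$ with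
\[
\eta_B(y)-\eta_B(x)\in c_{xy}(B)\qquad\text{for all }x<y\text{ in }B.
\]
On $T\times\mathbb F_Q$ take the sets
\begin{equation}\label{eq:cyc}
\{(x,\;\zeta\eta_B(x)+r):x\in B\},\qquad B\in\mathcal A,\ \zeta\in C_0,\ r\in\mathbb F_Q.
\end{equation}
Let $x<y$ be adjacent and $s_1,s_2\in\mathbb F_Q$. The set given by $(B,\zeta,r)$ contains $(x,s_1)$ and $(y,s_2)$ if and only if $x,y\in B$, $s_2-s_1=\zeta(\eta_B(y)-\eta_B(x))$, and $r=s_1-\zeta\eta_B(x)$. If $s_1=s_2$ this never happens, since $\eta_B(x)\ne\eta_B(y)$. If $s_1\ne s_2$ and $x,y\in B$, a suitable $\zeta\in C_0$ exists, and is then unique, exactly when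
\begin{equation}\label{eq:matchcoset}
c_{xy}(B)=(s_2-s_1)C_0,
\end{equation}
that is, for exactly $m(xy)$ members $B$.

Now delete from each set \eqref{eq:cyc} its one element of $W\times\mathbb F_Q$. We obtain a frame on $[u]\times X$, where $X=[g_0]\times\mathbb F_Q$, with holes $X_s=[g_0]\times\{s\}$ for $s\in\mathbb F_Q$. Indeed, no block contains two points of the same group or two points with the same $\mathbb F_Q$-coordinate, and points in different groups and different holes are covered $\lambda$ times. For $(w,s)\in W\times\mathbb F_Q$, the blocks coming from sets that contain $(w,s)$ contain each point of $P\times(\mathbb F_Q\setminus\{s\})$ exactly once and no point of $P\times\{s\}$. So they form a class missing $X_s$. Each block is in exactly one of these classes, and there are $r_0$ of them for each $s$.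

\medskip
\noindent\emph{(b) All large $n$.} A single $e>1$ would not suffice, since using only $Q\equiv1\pmod e$ forces the gcd $\alpha$ of Fact~\ref{fact:pbd} to be divisible by $e$. We use two coprime values. Choose $\sigma\ge1$ with $2^\sigma,3^\sigma\ge e_0$, and let $K$ be the set of all prime powers $Q$ for which a frame of type $g_0^Q$ exists. By (a), $K$ contains all sufficiently large prime powers that are $\equiv1$ modulo $2^\sigma$ or modulo $3^\sigma$. Let $\alpha$ and $\beta$ be the gcds of the numbers $Q-1$ and of the numbers $Q(Q-1)$, for $Q\in K$.
\begin{itemize}
\item The powers $Q=2^{2\cdot3^\sigma j}$ with $j$ large are $\equiv1\pmod{3^\sigma}$, since $2\cdot 3^{\sigma}$ is a multiple of $|(\mathbb Z/3^\sigma)^*|=2\cdot3^{\sigma-1}$. So they are in $K$, and $Q-1$ is odd. Hence $\alpha$ is odd.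
\item Let $\ell$ be an odd prime. By Dirichlet's theorem there are large primes $Q$ with $Q\equiv1\pmod{2^\sigma}$ and $Q\equiv2\pmod\ell$. They are in $K$, and $Q(Q-1)\equiv2\pmod\ell$. Hence $\ell\nmid\alpha$ and $\ell\nmid\beta$.
\item By Dirichlet's theorem there are large primes $Q$ with $Q\equiv1\pmod{3^\sigma}$ and $Q\equiv3\pmod4$. They are in $K$, and $Q(Q-1)\equiv2\pmod4$. Hence $4\nmid\beta$.
\end{itemize}
Since every $Q(Q-1)$ is even, $\alpha=1$ and $\beta=2$, and some finite $K_0\subset K$ already has these gcds. By Fact~\ref{fact:pbd} a $PBD(n,K_0)$ exists for all large $n$. Apply Lemma~\ref{lem:weight} to it, as a GDD with groups of size $1$. The result is a frame of type $g_0^n$.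
\end{proof}

\section{Assembly and proof of Theorem~\ref{thm:A}}\label{sec:assembly}

We want to fill a frame whose holes have sizes known to be in $\mathcal R$ and add up to a given large multiple of $g_0$. The next lemma makes $\mathcal R$ rich enough.

\begin{lemma}[Multiplication]\label{lem:mult}
If $g\in\mathcal R$ and a $TD(k+1,m)$ exists, then $gm\in\mathcal R$.
\end{lemma}

\begin{proof}
Replace every point of an $\mathrm{RGDD}_\lambda(g^u,k)$ by $m$ copies, and every block $B$ by the blocks of a resolvable $TD(k,m)$ on $B\times[m]$ with groups $\{b\}\times[m]$. Two points lying over points from distinct groups are covered once for each $B$ containing the two underlying points, so $\lambda$ times. If $\mathcal P$ is a parallel class of the given design, then for each $i\le m$ the $i$-th parallel classes of the $TD$s on the $B\times[m]$, $B\in\mathcal P$, together form a parallel class.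
\end{proof}

By Fact~\ref{fact:td} there is $m_1\ge 1$ such that a $TD(k+1,m)$ exists for all $m\ge m_1$. By Lemma~\ref{lem:lift} there are $a,b\ge1$ with $g_02^a,\,g_03^b\in\mathcal R$. Lemma~\ref{lem:mult} gives
\begin{equation}\label{eq:rich}
g_02^ax\in\mathcal R\quad\text{and}\quad g_03^by\in\mathcal R\qquad\text{for all integers }x,y\ge m_1.
\end{equation}
The factors $2^a$ and $3^b$ are coprime, and this will let us hit every residue class. For Theorem~\ref{thm:A} the next statement is needed only with $t'=0$; a positive $t'$ gives the extra hole of Theorem~\ref{thm:B}.

\begin{proposition}\label{prop:assembly}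
There are positive integers $L$ and $c'$ depending only on $u,k,\lambda$ such that for all integers $t'\ge0$ and $n\ge(L+1)t'+c'$ there are positive integers $m,t$ with
\[
Lm+t+t'=n,\qquad g_0m\in\mathcal R,\qquad g_0t\in\mathcal R,
\]
and a frame with $L$ holes of size $g_0m$, one hole of size $g_0t$ and, if $t'>0$, one further hole of size $g_0t'$.
\end{proposition}

\begin{proof}
Choose $L\ge N_0$ with $3\nmid L$, where $N_0\ge2$ is as in Lemma~\ref{lem:frames}, and $m_2$ such that a $TD(L+2,m)$ exists for all $m\ge m_2$. Put $t_{\max}=3^b(m_1+2^aL)$ and
\[
c'=t_{\max}+L\max(2^am_1,\,m_2,\,t_{\max}).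
\]
Given $t'$ and $n$, note that $3^b$ is invertible modulo $2^aL$. So there is an integer $y$ with $m_1\le y<m_1+2^aL$ and $3^by\equiv n-t'\pmod{2^aL}$. Put $t=3^by$. Then $t<t_{\max}$, and $m=(n-t'-t)/L$ is an integer divisible by $2^a$, with
\[
m\ge\frac{Lt'+c'-t_{\max}}L=t'+\max(2^am_1,\,m_2,\,t_{\max}).
\]
Hence $m=2^ax$ with $x\ge m_1$, so $g_0m,g_0t\in\mathcal R$ by \eqref{eq:rich}. Moreover $m\ge m_2$, $m\ge t$ and $m\ge t'$.

Take a $TD(L+2,m)$ and delete all but $t$ points of one group and all but $t'$ points of another (if $t'=0$, that group disappears). The blocks, with the deleted points removed, form a GDD of index $1$ with $L$ groups of size $m$, one of size $t$ and, if $t'>0$, one of size $t'$. Its block sizes are in $\{L,L+1,L+2\}$, hence at least $N_0\ge2$. By Lemma~\ref{lem:frames} the frames required in Lemma~\ref{lem:weight} exist, and Lemma~\ref{lem:weight} gives the frame we want.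
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
An admissible $g$ has the form $g_0n$. If $n\ge c'$, take the frame of Proposition~\ref{prop:assembly} with $t'=0$. All its holes have sizes in $\mathcal R$, and the sizes add up to $g_0(Lm+t)=g$. By Lemma~\ref{lem:fill}, $g\in\mathcal R$.
\end{proof}

\section{Small intersections and holes: proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of necessity]
For $h=0$ the conditions are \eqref{eq:nec}. Let $h\ge1$. A point $(i,x)$ with $x\notin H$ is in every class, and by the count in Section~\ref{sec:intro} it lies in $\lambda g(u-1)/(k-1)$ blocks. So this is the total number of classes. A point $(i,x)$ with $x\in H$ is in the full classes only. It is joined $\lambda$ times to each of the $(g-h)(u-1)$ points $(j,y)$ with $j\ne i$ and $y\notin H$, and to no others. So there are $\lambda(g-h)(u-1)/(k-1)>0$ full classes, and hence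
\begin{equation}\label{eq:partial}
\frac{\lambda h(u-1)}{k-1}>0
\end{equation}
partial classes. All these numbers are integers, which gives the conditions modulo $k-1$. A full class shows $k\mid gu$ and a partial one $k\mid(g-h)u$, so also $k\mid hu$.
\end{proof}

For sufficiency, call a block collection \emph{good} if any two distinct members share at most two points. We go through the construction and arrange that everything is good. What has to be chosen with care is the balanced colorings: two lifted blocks can share three points only if the members they come from have the same colors on three pairs, and a random coloring avoids this.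

\begin{lemma}\label{lem:sep}
There is $e_1\ge e_0$ such that for every $e\ge e_1$ and every set $\Gamma$ of $e$ colors there are a base family $\mathcal A$ of multiplicity $e$ and a balanced coloring of $\mathcal A$ by $\Gamma$ with the following property. No two distinct members $B,B'\in\mathcal A$ have three distinct points $x,y,z\in B\cap B'\cap P$ with
\[
c_{xy}(B)=c_{xy}(B'),\quad c_{xz}(B)=c_{xz}(B'),\quad c_{yz}(B)=c_{yz}(B').
\]
\end{lemma}

\begin{proof}
Let $\mathcal A$ be any base family of multiplicity $e\ge\max(e_0,2)$. Choose the maps $c_{xy}$ independently for the different adjacent pairs, each uniformly at random among the maps taking every value $m(xy)$ times. For $xy\in E_1$ the map is defined on $\lambda e$ members, and two given members get the same color with probability $\frac{\lambda-1}{\lambda e-1}\le\frac1e$. So two given members agree on all three pairs of a given triple with probability at most $e^{-3}$. Each of the $g_0ur_0$ pairs in $E_2$ is in $e$ members, and each member contains $k$ such pairs, so $|\mathcal A|=eg_0ur_0/k$. Hence the expected number of violations is at most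
\[
|\mathcal A|^2\binom k3e^{-3}=\Big(\frac{g_0ur_0}{k}\Big)^2\binom k3\,\frac1e,
\]
which is less than $1$ for all large $e$. Then some choice has no violation.
\end{proof}

Let $\mathcal R^*\subset\mathcal R$ be the set of $g$ for which a good $\mathrm{RGDD}_\lambda(g^u,k)$ exists.

\begin{lemma}\label{lem:good}
Lemmas~\ref{lem:lift}, \ref{lem:fill}, \ref{lem:weight}, \ref{lem:frames} and \ref{lem:mult} and Proposition~\ref{prop:assembly} remain true if $\mathcal R$ is replaced by $\mathcal R^*$ and ``frame'' by ``good frame'' throughout, possibly with other constants. Moreover, if good designs are placed in some of the holes of a good frame, as in Lemma~\ref{lem:fill}, and none in the others, the resulting block collection is good.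
\end{lemma}

\begin{proof}
In Lemmas~\ref{lem:lift} and~\ref{lem:frames} use $e\ge e_1$ and the base families and colorings of Lemma~\ref{lem:sep}.

\emph{Lemma~\ref{lem:lift}.} Suppose blocks coming from different triples $(B,z,r)$ and $(B',z',r')$ share three points $(a_i,s_i)$, $i=1,2,3$, with $a_i\in P$. The $a_i$ are distinct, since a set \eqref{eq:lifted} has at most one point over each element of $T$. If $B=B'$, two of the common points determine $z$, and then $r$, so the triples are equal, a contradiction. If $B\ne B'$, then by \eqref{eq:match} both $c_{a_ia_j}(B)$ and $c_{a_ia_j}(B')$ are equal to $\pi\big((s_i-s_j)/(\omega_{a_i}-\omega_{a_j})\big)$ for all $i\neq j$. This contradicts Lemma~\ref{lem:sep}.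

\emph{Lemma~\ref{lem:fill}.} A block inside a hole and a frame block share at most one point, blocks in different holes are disjoint, and blocks in the same hole belong to the same good design. This holds whichever holes are filled, so the last statement follows too.

\emph{Lemma~\ref{lem:weight}.} Blocks of the same good frame share at most two points. Blocks from the frames on distinct $A,A'\in\mathcal C$ share at most one: distinct members of $\mathcal C$ have at most one common point $a$, because the index is $1$, and a block has at most one point over $a$.

\emph{Lemma~\ref{lem:frames}.} In part (a), suppose blocks coming from different triples $(B,\zeta,r)$ and $(B',\zeta',r')$ share three points $(a_i,s_i)$. Again the $a_i$ are distinct. If $B=B'$, two common points determine $\zeta$ and then $r$. If $B\ne B'$, then for $a_i<a_j$ both colors $c_{a_ia_j}(B)$ and $c_{a_ia_j}(B')$ are $(s_j-s_i)C_0$ by \eqref{eq:matchcoset}, which contradicts Lemma~\ref{lem:sep}. Part (b) uses only part (a) and Lemma~\ref{lem:weight}.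

\emph{Lemma~\ref{lem:mult}.} Blocks arising from distinct members $B,B'$ of a good design share at most $|B\cap B'|\le2$ points, since they have one point over each point of $B$, respectively $B'$. Distinct blocks arising from the same $B$ are blocks of a transversal design of index $1$ and share at most one point.

\emph{Proposition~\ref{prop:assembly}.} The proof uses only \eqref{eq:rich} and the lemmas just treated, and \eqref{eq:rich} follows from Lemmas~\ref{lem:lift} and~\ref{lem:mult}.
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:B}]
The conditions say $g_0\mid g$ and $g_0\mid h$. Put $n=g/g_0$ and $t'=h/g_0$, let $L,c'$ be the constants of Proposition~\ref{prop:assembly} in its good version, and let $c=\max(L+1,\,g_0c')$. If $g\ge c(h+1)$, then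
\[
n\ge\frac{c\,h}{g_0}+\frac c{g_0}\ge(L+1)t'+c'.
\]
So there is a good frame with $L$ holes of size $g_0m$ and one of size $g_0t$, where $g_0m,g_0t\in\mathcal R^*$, and, if $h>0$, one of size $h$, the sizes adding up to $g$. Fill all holes except the one of size $h$ with good designs, as in the proof of Lemma~\ref{lem:fill}. The classes missing a filled hole are completed to full classes. If $h>0$, the classes missing the remaining hole $H$ are left as partial classes; pairs with both points in $[u]\times H$ are not covered, and all other pairs from distinct groups are covered $\lambda$ times. By Lemma~\ref{lem:good} the result is a good incomplete $\mathrm{RGDD}_\lambda((g;h)^u,k)$.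
\end{proof}

\begin{corollary}\label{cor:conseq}
Let $u\ge k\ge2$ and $\lambda\ge1$, and let $c$ be as in Theorem~\ref{thm:B}.
\begin{enumerate}
\item[(i)] For every admissible $g\ge c$ there is an $\mathrm{RGDD}_\lambda(g^u,k)$ in which any two blocks share at most two points. In particular, if $k\ge3$, there is one without repeated blocks.
\item[(ii)] If $h\ge1$, then every $\mathrm{RGDD}_\lambda(h^u,k)$ is a subdesign of an $\mathrm{RGDD}_\lambda(g^u,k)$ for every admissible $g\ge c(h+1)$, in such a way that each of its parallel classes is contained in a parallel class of the larger design.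
\end{enumerate}
\end{corollary}

\begin{proof}
(i) is the case $h=0$. For (ii), note that $h$ is admissible if an $\mathrm{RGDD}_\lambda(h^u,k)$ exists. Take an incomplete $\mathrm{RGDD}_\lambda((g;h)^u,k)$ from Theorem~\ref{thm:B}, and put the given design on $[u]\times H$. By \eqref{eq:partial} the number of partial classes is $\lambda h(u-1)/(k-1)$, which is the number of parallel classes of the given design. Match them.
\end{proof}

\begin{remark}
The bound two in (i) cannot be lowered when $\lambda\ge2$, because two points from distinct groups then lie in at least two blocks. For $k=2$ each pair of points from distinct groups is itself a block repeated $\lambda$ times, so there are no repeated blocks only if $\lambda=1$. In (ii) a bound linear in $h$ has the right order, since obviously $g\ge h$.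
\end{remark}

\begin{thebibliography}{9}
\bibitem{CES} Chowla, Erd\H os, Straus, Canad.\ J. Math.\ 12 (1960), 204--208.

\bibitem{RGDD} Resolvable Group Divisible Designs With Large Groups, \url{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v23i4p24/pdf}.

\bibitem{W72} Wilson, J. Number Theory 4 (1972), 17--47.

\bibitem{W75} Wilson, JCTA 18 (1975), 71--79.
\end{thebibliography}

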